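\title{The identity problem is undecidable in the braid group $B_4$}

\begin{abstract}
We show that no algorithm decides, given finitely many elements of the braid group $B_4$, whether some nonempty product of them is trivial. Together with results of Potapov, this shows that $B_n$ has decidable identity problem if and only if $n\le 3$. The proof encodes register machines in the right-angled Artin group $A(P_4)$ of the path on four vertices and embeds the right-angled Artin group of the bi-infinite path in $B_4$ by explicit braid words. The same encoding shows that every finitely generated group containing $A(P_4)$ has undecidable identity problem, and that the right-angled Artin group of a finite graph has decidable identity problem if and only if the graph has no induced path on four vertices and no induced $4$-cycle.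
\end{abstract}

\section{Introduction}

\subsection*{The problem}
For a subset $X$ of a group, let $X^+$ be the subsemigroup generated by $X$: the set of all products $x_1\cdots x_m$ with $m\ge1$ and $x_i\in X$. Inverses are not allowed, and neither is the empty product.

\begin{definition}
Let $G$ be a group with a finite generating set. The \emph{identity problem} of $G$ takes as input elements $\delta_1,\dots,\delta_k\in G$, given as words in the generators and their inverses, and asks whether $1\in\{\delta_1,\dots,\delta_k\}^+$.
\end{definition}

The problem asks whether some nonempty positive word in the $\delta_i$ is trivial. If $H$ is finitely generated and embeds in $G$, then an algorithm for $G$ gives one for $H$: fix words for the images of the generators of $H$ and substitute them. We call this \emph{inheritance}. In particular, decidability does not depend on the generating set.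

In $\mathbb Z$ the answer is yes exactly when some $\delta_i$ is $0$ or two of the $\delta_i$ have opposite signs. In $\mathbb Z^d$ it is yes exactly when $\sum x_i\delta_i=0$ for some rationals $x_i\ge0$ with $\sum x_i=1$, since denominators can be cleared; this is a linear program. For noncommutative groups the order of the factors matters, and the problem can become undecidable: this is so for $F_2\times F_2$, where $F_2$ is the free group of rank two \cite{BP}.

The braid group $B_n$ has the presentation
\[
B_n=\langle\sigma_1,\dots,\sigma_{n-1}\mid \sigma_i\sigma_{i+1}\sigma_i=\sigma_{i+1}\sigma_i\sigma_{i+1},\ \ \sigma_i\sigma_j=\sigma_j\sigma_i \text{ if } |i-j|\ge2\rangle .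
\]
Potapov \cite{Pot} showed that the identity problem of $B_n$ is decidable for $n\le3$ and undecidable for $n\ge5$. The remaining question, posed in \cite{Slides}, is:
\begin{quote}
Does $B_4$ have decidable identity problem?
\end{quote}

\subsection*{Results}

\begin{theorem}\label{thm:main}
The identity problem of $B_4$ is undecidable.
\end{theorem}

A set $E\subseteq\mathbb N$ is \emph{$\Sigma^0_1$-complete} if it is computably enumerable and for every computably enumerable $E'\subseteq\mathbb N$ there is a computable $f$ with $n\in E'\iff f(n)\in E$. The halting set is an example, and no such set is decidable. The \emph{group problem} asks whether $\{\delta_1,\dots,\delta_k\}^+$ is a group.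

\begin{theorem}\label{thm:braid}
\begin{enumerate}
\item[(1)] There are a fixed finite list $\delta_1,\dots,\delta_k\in B_4$ and a computable sequence $\delta^{(0)},\delta^{(1)},\ldots\in B_4$ such that $\{n\in\mathbb N: 1\in\{\delta_1,\dots,\delta_k,\delta^{(n)}\}^+\}$ is $\Sigma^0_1$-complete. So the identity problem of $B_4$ is undecidable for a fixed number of generators, all but one of them fixed.
\item[(2)] The group problem of $B_4$ is undecidable.
\item[(3)] $B_n$ has decidable identity problem if and only if $n\le3$.
\end{enumerate}
\end{theorem}

For a graph $\Lambda$, finite or infinite, the \emph{right-angled Artin group} $A(\Lambda)$ has the vertices of $\Lambda$ as generators and one relation $[u,v]=1$ for each edge $uv$. Let $P_m$ be the path on $m$ vertices and $C_4$ the $4$-cycle. Throughout,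
\[
A(P_4)=\langle a,b,c,d\mid [a,b]=[b,c]=[c,d]=1\rangle .
\]

\begin{theorem}\label{thm:P4}
Every finitely generated group containing a copy of $A(P_4)$ has undecidable identity problem. This applies to $\mathrm{Aut}(F_2)$, to $F(x,y)\rtimes_\varphi\mathbb Z$ with $\varphi(x)=x$, $\varphi(y)=yx^{-1}$, and to every finite-index subgroup of $B_4$, for example the pure braid group.
\end{theorem}

\begin{theorem}\label{thm:raag}
For a finite graph $\Lambda$, the group $A(\Lambda)$ has decidable identity problem if and only if $\Lambda$ has no induced subgraph $P_4$ or $C_4$.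
\end{theorem}

\subsection*{What has to be overcome}
It is known that there is a fixed $\tau_0\in B_4$ for which the question ``is $\tau_0\in\{\delta_1,\dots,\delta_k\}^+$?'' is undecidable. This makes Theorem~\ref{thm:main} the natural guess, and it suggests asking whether $1\in\{\delta_1,\dots,\delta_k,\tau_0^{-1}\}^+$. That question has false positives of two kinds.
\begin{enumerate}
\item[(I)] A product of the $\delta_i$ alone may be trivial. If the list contains an element and its inverse, the answer is yes whatever $\tau_0$ is.
\item[(II)] The letter $\tau_0^{-1}$ may be used more than once. In $\mathbb Z$ we have $1\notin\{2\}^+$, but $2-1-1=0$.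
\end{enumerate}
So we build an encoding of computations from the start, in a form that excludes both. In Section~\ref{sec:compare} a halting computation becomes an equation $\kappa=\lambda$ between two \emph{positive} words in $a,b,c,d$. The words $\kappa\lambda^{-1}$ are the labels of the paths between two vertices of a finite graph, in which every cycle reads only positive or only negative letters; this excludes (I). A free letter $t$ placed between consecutive traversals excludes (II), and further free letters $u_i$ force a product of generators to follow the edges of the graph (Sections~\ref{sec:graphs} and~\ref{sec:Gamma}). All this takes place in the free product of $A(P_4)$ with a free group. Section~\ref{sec:braid} finds this free product inside $B_4$, and Section~\ref{sec:double} finds it inside $A(P_4)$ itself.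

\section{Free products and right-angled Artin groups}\label{sec:prelim}

We write $F(X)$ for the free group on a set $X$, and use three standard facts.

\begin{enumerate}
\item[(F1)] \emph{Normal forms.} The factors $H_1,H_2$ embed in the free product $H_1*H_2$, and a product $h_1\cdots h_r$ with $r\ge1$ of nontrivial elements taken alternately from $H_1$ and $H_2$ is nontrivial. In $F(X)$, two reduced words (words without a factor $xx^{-1}$ or $x^{-1}x$) represent the same element only if they are identical; positive words are reduced.
\item[(F2)] \emph{Induced subgraphs.} A subgraph $\Lambda'\subseteq\Lambda$ is \emph{induced} if it contains every edge of $\Lambda$ between its vertices. Then sending each vertex outside $\Lambda'$ to $1$ and fixing the others defines a homomorphism $A(\Lambda)\to A(\Lambda')$, since a relation $[u,v]=1$ goes to a relation of $A(\Lambda')$ or to a trivial one. This map is a left inverse of the natural map $A(\Lambda')\to A(\Lambda)$, which is therefore injective.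
\item[(F3)] \emph{Disjoint unions.} If $\Lambda=\Lambda_1\sqcup\Lambda_2$ with no edges between the parts, then $A(\Lambda)=A(\Lambda_1)*A(\Lambda_2)$, as the presentations show. A graph without edges gives a free group.
\end{enumerate}

The group in which we encode computations is
\[
W_\nu=A(P_4)*F(t,u_1,\dots,u_\nu)\qquad(\nu\ge0).
\]
It sits inside the group of any long enough path.

\begin{lemma}\label{lem:W}
Let $\Lambda$ be a graph in which $v_0,v_1,\dots,v_{2\nu+5}$ span an induced path, in this order. Then
\[
a,b,c,d\mapsto v_0,v_1,v_2,v_3,\qquad t\mapsto v_5,\qquad u_j\mapsto v_{5+2j}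
\]
defines an embedding $W_\nu\to A(\Lambda)$.
\end{lemma}

\begin{proof}
The vertices $v_0,v_1,v_2,v_3,v_5,v_7,\dots,v_{2\nu+5}$ induce a path on four vertices and $\nu+1$ isolated vertices. Apply (F2) and (F3).
\end{proof}

\section{Comparing numbers in $A(P_4)$}\label{sec:compare}

\subsection*{The smallest case}
An element of $F_2\times F_2$ is a pair of words, and an equation compares words in each coordinate separately. In $A(P_4)$ three consecutive vertices give only $F(a,c)\times\langle b\rangle$ or $F(b,d)\times\langle c\rangle$. This is enough to compare \emph{numbers}. Consider the word $b^m\,ad\,c^n$. The letters $b$ can move to the right through $a$ but not through $d$; the letters $c$ can move to the left through $d$ but not through $a$. So they can meet between $a$ and $d$: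
\[
b^m\,ad\,c^n=a\,b^mc^n\,d .
\]
As $b$ and $c$ commute, the case $m=n$ reads
\begin{equation}\label{eq:key}
b^m\,ad\,c^m=a(bc)^md .
\end{equation}
Conversely, suppose $b^m\,ad\,c^n=a(bc)^kd$. Killing $b$ and $d$ gives $ac^n=ac^k$ in $F(a,c)$, and killing $a$ and $c$ gives $b^md=b^kd$ in $F(b,d)$. Hence $m=n$. The words $a(bc)^kd$ thus test whether the number written in $b$'s to the left of the marker $ad$ equals the number written in $c$'s to its right. A computation needs this test once per step, so we chain it. Products $\prod_{i=1}^\ell$ are written from left to right in increasing order of $i$. Let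
\[
K=\Bigl\{\ \prod_{i=1}^{\ell}a(bc)^{k_i}d\ \cdot b^{e}\ :\ \ell,k_1,\dots,k_\ell,e\ge0\Bigr\}\subseteq A(P_4).
\]

\begin{lemma}\label{lem:compare}
Let $\ell\ge0$ and let $n_0,m_1,n_1,\dots,m_\ell,n_\ell\ge0$. Then
\[
\lambda=b^{n_0}\prod_{i=1}^{\ell}ad\,c^{m_i}b^{n_i}
\]
lies in $K$ if and only if $m_i=n_{i-1}$ for $1\le i\le\ell$.
\end{lemma}

\begin{proof}
Regroup: $\lambda=\bigl(\prod_{i=1}^\ell b^{n_{i-1}}\,ad\,c^{m_i}\bigr)b^{n_\ell}$. If $m_i=n_{i-1}$ for all $i$, then \eqref{eq:key} turns the $i$th factor into $a(bc)^{m_i}d$, and $\lambda\in K$.

Conversely, let $\lambda=\prod_{i=1}^{\ell'}a(bc)^{k_i}d\cdot b^e$. The vertices $a,c$ are not adjacent, so by (F2) and (F3) killing $b$ and $d$ maps $A(P_4)$ onto $F(a,c)$. It gives $\prod_{i=1}^{\ell}ac^{m_i}=\prod_{i=1}^{\ell'}ac^{k_i}$. These positive words are identical by (F1), so $\ell=\ell'$ and $m_i=k_i$ for all $i$. The vertices $b,d$ are not adjacent either, and killing $a$ and $c$ gives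
\[
b^{n_0}d\,b^{n_1}d\cdots b^{n_{\ell-1}}d\,b^{n_\ell}=b^{k_1}d\,b^{k_2}d\cdots b^{k_\ell}d\,b^{e}
\]
in $F(b,d)$, so $n_{i-1}=k_i$ for all $i$. Hence $m_i=n_{i-1}$.
\end{proof}

\begin{remark}\label{rem:edges}
The three edges of $P_4$ are used in \eqref{eq:key}, and the non-edges $ac$ and $bd$ in the two projections. If $b$ commuted with $d$, it would be central, and $b^{m}\,ad\,c^{n}b^{n}=a(bc)^nd\,b^{m}$ would pass the test for all $m,n$. The lemma does not use the non-edge $ad$.
\end{remark}

\subsection*{Register machines}
A \emph{register machine} has a finite set $Q$ of states, with a start state $q_0$ and a halting state $q_{\mathrm h}$, and registers $R_1,\dots,R_M$ holding natural numbers. Each state $q\ne q_{\mathrm h}$ carries one instruction, of one of two kinds: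
\begin{itemize}
\item add $1$ to $R_\mu$ and go to $q'$;
\item if $R_\mu>0$, subtract $1$ from $R_\mu$ and go to $q'$; otherwise go to $q''$.
\end{itemize}
The state $q_{\mathrm h}$ carries no instruction. For every computably enumerable $E\subseteq\mathbb N$ there is such a machine that, started in $q_0$ with $R_1=n$ and all other registers $0$, halts if and only if $n\in E$ \cite{SS,Min}. Fix $E$ and such a machine.

Lemma~\ref{lem:compare} passes one number from each step to the next, so we store all registers in one number. Choose distinct primes $p_1=2,p_2,\dots,p_M$ and let the \emph{code} of the register contents be $N=\prod_\mu p_\mu^{R_\mu}\ge1$. The instructions become multiplication by a prime, division by it, and a divisibility test. All three have the form ``$N=sj+r$ becomes $N'=s'j+r'$''. A \emph{rule} is a tuple $\theta=(q,s,r,s',r',q')$, and we let $\Theta$ be the finite set consisting of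
\begin{itemize}
\item $(q,1,0,p_\mu,0,q')$ for an instruction of the first kind at $q$;
\item $(q,p_\mu,0,1,0,q')$ and $(q,p_\mu,r,p_\mu,r,q'')$, $1\le r<p_\mu$, for an instruction of the second kind at $q$.
\end{itemize}
Every rule has $s,s'\ge1$ and $r,r'\ge0$. Write $(q,N)\to(q',N')$ if there are a rule $(q,s,r,s',r',q')\in\Theta$ and $j\ge0$ with $N=sj+r$ and $N'=s'j+r'$.

Let $N$ be a code. At a state of the first kind we must have $j=N$, so $N'=p_\mu N$. At a state of the second kind write $N=p_\mu j+r$ with $0\le r<p_\mu$; exactly one rule applies. If $R_\mu>0$, then $r=0$, $N'=N/p_\mu$ and the new state is $q'$; if $R_\mu=0$, then $r\ge1$, $N'=N$ and the new state is $q''$. At $q_{\mathrm h}$ no rule applies. So from a pair (state, code) the relation $\to$ leads exactly to the pair describing the next configuration. By induction on the number of steps,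
\begin{equation}\label{eq:halt}
n\in E\iff (q_0,2^n)\to\cdots\to(q_{\mathrm h},N)\text{ in finitely many steps, for some }N .
\end{equation}

The form of the rules suits $A(P_4)$: since $b$ and $c$ commute, $(c^sb^{s'})^jc^rb^{r'}=c^{sj+r}b^{s'j+r'}$, so repeating the one word $c^sb^{s'}$ writes the input of a step in $c$'s and its output in $b$'s at the same time. Let $L_n\subseteq A(P_4)$ be the set of all elements
\begin{equation}\label{eq:L}
\lambda=b^{2^n}\prod_{i=1}^{\ell}ad\,(c^{s_i}b^{s_i'})^{j_i}c^{r_i}b^{r_i'}
\end{equation}
with $\ell,j_1,\dots,j_\ell\ge0$, where $\theta_i=(q_{i-1},s_i,r_i,s'_i,r'_i,q_i)\in\Theta$ is a chain of rules from the start state $q_0$ to $q_\ell=q_{\mathrm h}$. Such a $\lambda$ guesses a computation: each step is correct by itself, but its input need not be the output of the step before. Membership in $K$ checks exactly that.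

\begin{lemma}\label{lem:KL}
$K\cap L_n\neq\emptyset$ if and only if $n\in E$.
\end{lemma}

\begin{proof}
With $n_0=2^n$, $m_i=s_ij_i+r_i$ and $n_i=s'_ij_i+r'_i$, the element \eqref{eq:L} is $b^{n_0}\prod_i ad\,c^{m_i}b^{n_i}$, and $(q_{i-1},m_i)\to(q_i,n_i)$ for each $i$. If it lies in $K$, then $m_i=n_{i-1}$ by Lemma~\ref{lem:compare}, so $(q_0,2^n)\to(q_1,n_1)\to\cdots\to(q_{\mathrm h},n_\ell)$, and $n\in E$ by \eqref{eq:halt}. Conversely, if $n\in E$, the rules $\theta_i$ and numbers $j_i$ used in the chain \eqref{eq:halt} define an element of $L_n$ with $m_i=n_{i-1}$, which lies in $K$ by Lemma~\ref{lem:compare}.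
\end{proof}

\begin{example}\label{ex:machine}
Let $Q=\{q_0,q_{\mathrm h}\}$, with one register and the instruction at $q_0$: if $R_1>0$, subtract $1$ and go to $q_{\mathrm h}$; otherwise go to $q_0$. Then $E=\{n\ge1\}$, and the rules are $\theta_1=(q_0,2,0,1,0,q_{\mathrm h})$ and $\theta_2=(q_0,2,1,2,1,q_0)$. For $n=1$ the step $(q_0,2)\to(q_{\mathrm h},1)$ uses $\theta_1$ with $j=1$, and
\[
b^2\cdot ad\,(c^2b)=a(bc)^2d\cdot b\in K\cap L_1 .
\]
For $n=0$, an element of $L_0$ applies $\theta_2$ some number of times and then $\theta_1$ once. To lie in $K$ it needs $m_1=n_0=1$; the rule $\theta_2$ has $n_i=m_i$, so every $m_i$ equals $1$, while the last rule needs $m_\ell$ even. Thus $K\cap L_0=\emptyset$.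
\end{example}

\section{From labeled graphs to subsemigroups}\label{sec:graphs}

The sets $K$ and $L_n$ are not subsemigroups: their elements are products in a prescribed pattern. A finite graph describes the pattern, and this section shows how to impose it in the identity problem, where the factors may come in any order.

Let $H$ be a group. An \emph{$H$-labeled graph} is a finite directed graph $\Gamma$, with loops and multiple edges allowed, and a label $\operatorname{lab}(e)\in H$ on each edge. A \emph{path} is a sequence of edges $e_1\dots e_m$ in which each edge starts where the previous one ends; its label is $\operatorname{lab}(e_1)\cdots\operatorname{lab}(e_m)$. It is \emph{nonempty} if $m\ge1$ and \emph{closed} if it ends where it starts.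

Let the vertices be $1,\dots,\nu$ and let $F=F(u_1,\dots,u_\nu)$. For an edge $e\colon i\to j$ put
\[
g_e=u_i\operatorname{lab}(e)\,u_j^{-1}\in H*F .
\]
If $e'\colon i'\to j'$ is another edge, the middle letters $u_j^{-1}u_{i'}$ of $g_eg_{e'}$ cancel exactly when $ee'$ is a path. Otherwise they leave a nontrivial element of $F$, which can disappear only after a neighboring piece of the product has collapsed.

\begin{lemma}\label{lem:closed}
We have $1\in\{g_e: e\text{ an edge of }\Gamma\}^+$ if and only if $\Gamma$ has a nonempty closed path with label $1$.
\end{lemma}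

\begin{proof}
For a path $e_1\dots e_m$ from $i$ to $j$ with $m\geq 1$ and label $h$, the product $g_{e_1}\cdots g_{e_m}$ telescopes to $u_ihu_j^{-1}$. This is $1$ if $i=j$ and $h=1$.

Conversely, let $g_{e_1}\cdots g_{e_m}=1$ with $m\ge1$. Cut the sequence $e_1,\dots,e_m$ wherever an edge does not start at the end of the previous one. This gives nonempty paths $P_1,\dots,P_r$, where $P_k$ goes from $i_k$ to $j_k$ with label $h_k$, and $j_k\ne i_{k+1}$ for $k<r$. Then
\begin{equation}\label{eq:blocks}
1=u_{i_1}h_1u_{j_1}^{-1}\cdot u_{i_2}h_2u_{j_2}^{-1}\cdots u_{i_r}h_ru_{j_r}^{-1}.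
\end{equation}
Suppose that no $P_k$ is closed with label $1$; that is, $h_k=1$ implies $i_k\ne j_k$. Delete the trivial $h_k$ from \eqref{eq:blocks}. The remaining $h_k$ cut the word into blocks of letters $u^{\pm1}$ (a single block if none remains). No block is empty: the first contains $u_{i_1}$, and the block after $h_k$ contains $u_{j_k}^{-1}$. Two neighboring letters in a block are either $u_{j_k}^{-1}u_{i_{k+1}}$, or $u_{i_k}u_{j_k}^{-1}$ with $h_k=1$, and in both cases the indices differ. So each block is a nonempty reduced word, hence nontrivial in $F$. The right side of \eqref{eq:blocks} is then an alternating product of nontrivial elements of $F$ and $H$, contradicting (F1).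
\end{proof}

Lemma~\ref{lem:closed} detects closed paths, whereas a computation will be a path from one vertex $w_0$ to another vertex $w_\infty$. Adding an edge $w_\infty\to w_0$ with label $1$ would invite false positives of kind (II): two paths with labels $h\neq 1$ and $h^{-1}$ would combine to a closed path with label $1$. A return edge labeled by a new free letter $t$ keeps the labels apart, but with this edge alone the exponent of $t$ in a closed path through it is positive, so no such path has label $1$. We therefore add two return edges.

\begin{lemma}\label{lem:return}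
Let $\Gamma$ be an $H$-labeled graph in which no nonempty closed path has label $1$, and let $w_0\ne w_\infty$ be vertices. Let $\Gamma^+$ be the $(H*F(t))$-labeled graph obtained by adding two edges $w_\infty\to w_0$ with labels $t$ and $t^{-1}$. Then $\Gamma^+$ has a nonempty closed path with label $1$ if and only if $\Gamma$ has a path from $w_0$ to $w_\infty$ with label $1$.
\end{lemma}

\begin{proof}
If $P$ is a path from $w_0$ to $w_\infty$ with label $1$, follow $P$, the edge labeled $t$, again $P$, and the edge labeled $t^{-1}$. The label is $tt^{-1}=1$.

Conversely, let $C$ be a nonempty closed path in $\Gamma^+$ with label $1$. By the hypothesis on $\Gamma$, it uses a new edge. Rotating $C$ cyclically conjugates its label, so we may assume that its last edge is new. Then $C=P_1e_1\cdots P_me_m$ with $m\ge1$, where the $e_i$ are new edges and each $P_i$ is a path in $\Gamma$ from $w_0$ to $w_\infty$, with label $h_i\in H$. Thus $h_1t^{\varepsilon_1}\cdots h_mt^{\varepsilon_m}=1$ with $\varepsilon_i=\pm1$. By (F1) not all $h_i$ are nontrivial.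
\end{proof}

The hypothesis on $\Gamma$ is the absence of false positives of kind (I). Without it $\Gamma^+$ always has a nonempty closed path with label $1$, and the lemma detects nothing.

\section{The graph of a machine}\label{sec:Gamma}

Keep $E$, $Q$ and $\Theta$ from Section~\ref{sec:compare}. We want a graph that reads an element of $K$ and then the inverse of an element of $L_n$, that is, runs the machine backward from $q_{\mathrm h}$ to $q_0$. The $A(P_4)$-labeled graph $\Gamma_n$ has as vertices the elements of $Q$ and of $\Theta$ and four more, $w_0,w_1,w_2,w_\infty$. Its edges are: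
\begin{itemize}
\item $w_0\xrightarrow{a}w_1$,\quad $w_1\xrightarrow{bc}w_1$,\quad $w_1\xrightarrow{d}w_0$,\quad $w_0\xrightarrow{1}w_2$,\quad $w_2\xrightarrow{b}w_2$,\quad $w_2\xrightarrow{1}q_{\mathrm h}$;
\item for each $\theta=(q,s,r,s',r',q')\in\Theta$:
\[
q'\xrightarrow{(c^rb^{r'})^{-1}}\theta,\qquad \theta\xrightarrow{(c^sb^{s'})^{-1}}\theta,\qquad \theta\xrightarrow{(ad)^{-1}}q;
\]
\item $q_0\xrightarrow{b^{-2^n}}w_\infty$.
\end{itemize}
Only the last label depends on $n$. Figure~\ref{fig:Gamma} shows the graph for Example~\ref{ex:machine}. There, for $n=1$, the path from $w_0$ to $w_\infty$ that goes once around $w_0w_1w_0$ with two turns of the loop at $w_1$, and takes the loops at $w_2$ and at $\theta_1$ once each, has label $a(bc)^2d\,b\cdot(c^2b)^{-1}(ad)^{-1}b^{-2}=1$.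

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,font=\small,vx/.style={draw,circle,inner sep=2pt}]
\node[vx] (w0) at (0,0) {$w_0$};
\node[vx] (w1) at (0,1.9) {$w_1$};
\node[vx] (w2) at (2,0) {$w_2$};
\node[vx] (qh) at (4,0) {$q_{\mathrm h}$};
\node[vx] (t1) at (6,0) {$\theta_1$};
\node[vx] (q0) at (8.8,0) {$q_0$};
\node[vx] (t2) at (8.8,1.9) {$\theta_2$};
\node[vx] (wi) at (4.4,-2) {$w_\infty$};
\path[->] (w0) edge[bend left] node[left] {$a$} (w1)
 (w1) edge[bend left] node[right] {$d$} (w0)
 (w1) edge[loop above] node {$bc$} (w1)
 (w0) edge node[above] {$1$} (w2)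
 (w2) edge[loop above] node {$b$} (w2)
 (w2) edge node[above] {$1$} (qh)
 (qh) edge node[above] {$1$} (t1)
 (t1) edge[loop above] node {$(c^2b)^{-1}$} (t1)
 (t1) edge node[above] {$(ad)^{-1}$} (q0)
 (q0) edge[bend left] node[left] {$(cb)^{-1}$} (t2)
 (t2) edge[bend left] node[right] {$(ad)^{-1}$} (q0)
 (t2) edge[loop above] node {$(c^2b^2)^{-1}$} (t2)
 (q0) edge node[below right] {$b^{-2^n}$} (wi);
\path[->,dashed] (wi) edge[bend left=14] node[below left] {$t$} (w0)
 (wi) edge[bend right=14] node[above right] {$t^{-1}$} (w0);
\end{tikzpicture}
\caption{The graph $\Gamma_n$ (solid edges) and the two return edges of $\Gamma_n^+$ (dashed) for the machine that halts when its register is positive and loops otherwise. From $w_0$ to $q_{\mathrm h}$ a path reads positive words in $a,b,c,d$; from $q_{\mathrm h}$ to $w_\infty$ it runs the machine backward and reads inverses of positive words.}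
\label{fig:Gamma}
\end{figure}

\begin{lemma}\label{lem:Gamma}
\begin{enumerate}
\item[(a)] The labels of the paths from $w_0$ to $w_\infty$ in $\Gamma_n$ are exactly the elements $\kappa\lambda^{-1}$ with $\kappa\in K$ and $\lambda\in L_n$.
\item[(b)] No nonempty closed path in $\Gamma_n$ has label $1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Divide the vertices into four layers: $\{w_0,w_1\}$, $\{w_2\}$, $Q\cup\Theta$, $\{w_\infty\}$. Every edge stays in its layer, except $w_0\to w_2$, $w_2\to q_{\mathrm h}$ and $q_0\to w_\infty$, which lead to the next layer.

(a) A path from $w_0$ to $w_\infty$ uses each of these three edges once. Before the first, it is a closed path at $w_0$ in the first layer, with label $\prod_i a(bc)^{k_i}d$; in the second layer it reads $b^e$. All values of the parameters occur, so the labels of the part up to $q_{\mathrm h}$ are the elements of $K$. In the third layer the path goes from $q_{\mathrm h}$ to $q_0$ and splits, at its visits to $Q$, into segments $q'\to\theta\to\cdots\to\theta\to q$ for rules $\theta=(q,s,r,s',r',q')$. A segment that takes the loop $j$ times has label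
\[
(c^rb^{r'})^{-1}(c^sb^{s'})^{-j}(ad)^{-1}=\bigl(ad\,(c^sb^{s'})^jc^rb^{r'}\bigr)^{-1}.
\]
Read from last to first, the rules form a chain from $q_0$ to $q_{\mathrm h}$, and every chain and all $j_i\ge0$ occur. With the final edge $b^{-2^n}$, the label of this part is the inverse of \eqref{eq:L}.

(b) A closed path stays in one layer, and a nonempty one is not in the last, which has no edges. Let $\eta\colon A(P_4)\to\mathbb Z$ send $a,b,c,d$ to $1$; it is well defined because $\mathbb Z$ is abelian and the relators are commutators. The edges inside the first two layers have labels $a,bc,d,b$, on which $\eta>0$. In the third layer an edge from $Q$ to $\Theta$ has $\eta=-(r+r')\le0$, and an edge leaving $\theta\in\Theta$ has $\eta=-(s+s')<0$ or $\eta=-2$. Inside this layer every edge leaving $Q$ enters $\Theta$, so a nonempty closed path visits some $\theta$ and contains an edge leaving it. In all cases $\eta$ is nonzero on the label.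
\end{proof}

Part (b) is the reason for writing a computation as an equation between positive words. A counter simulated directly, by a loop $b$ for increments and a loop $b^{-1}$ for decrements at the same vertex, would produce a closed path with label $1$ at once. The inequality $s+s'>0$ is needed for the loop at $\theta$, which would otherwise have label $1$.

\begin{proposition}\label{prop:core}
Let $E\subseteq\mathbb N$ be computably enumerable. There are $\nu\ge2$ and $g_1,\dots,g_k\in W_\nu$ such that for all $n\in\mathbb N$
\[
1\in\{g_1,\dots,g_k,\ u_1b^{-2^n}u_2^{-1}\}^+\iff n\in E .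
\]
\end{proposition}

\begin{proof}
Number the vertices of $\Gamma_n$ as $1,\dots,\nu$, independently of $n$, with $q_0=1$ and $w_\infty=2$. Form $\Gamma_n^+$ as in Lemma~\ref{lem:return}, labeled in $H=A(P_4)*F(t)$, and the elements $g_e\in H*F(u_1,\dots,u_\nu)=W_\nu$. The edge $q_0\to w_\infty$ gives $u_1b^{-2^n}u_2^{-1}$; let $g_1,\dots,g_k$ be the elements given by the other edges, which do not depend on $n$. The following are equivalent: $1\in\{g_e\}^+$; $\Gamma_n^+$ has a nonempty closed path with label $1$ (Lemma~\ref{lem:closed}); $\Gamma_n$ has a path from $w_0$ to $w_\infty$ with label $1$ (Lemmas~\ref{lem:return} and~\ref{lem:Gamma}(b)); $K\cap L_n\ne\emptyset$ (Lemma~\ref{lem:Gamma}(a)); $n\in E$ (Lemma~\ref{lem:KL}).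
\end{proof}

\section{An infinite path in $B_4$}\label{sec:braid}

Let $P_\infty$ be the graph with vertices $v_i$ $(i\in\mathbb Z)$ and edges $v_iv_{i+1}$. By Lemma~\ref{lem:W}, $A(P_\infty)$ contains every $W_\nu$, so it suffices to embed $A(P_\infty)$ in $B_4$.

The generators $\sigma_1$ and $\sigma_3$ commute. If $\beta^{-1}\sigma_1\beta=\sigma_3$, then the conjugates $\alpha_i=\beta^{-i}\sigma_1\beta^i$ satisfy $[\alpha_i,\alpha_{i+1}]=1$ for all $i$, and we obtain a homomorphism $A(P_\infty)\to B_4$. Whether it is injective depends on $\beta$. For $\gamma=\sigma_2\sigma_1\sigma_3\sigma_2$ we have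
\[
\gamma\sigma_1=\sigma_2\sigma_3\,\sigma_1\sigma_2\sigma_1=\sigma_2\sigma_3\sigma_2\,\sigma_1\sigma_2=\sigma_3\gamma ,
\]
and $\gamma\sigma_3=\sigma_1\gamma$ by the symmetry $\sigma_1\leftrightarrow\sigma_3$, so this choice gives $\alpha_2=\alpha_0$. Changing two signs repairs this. Put
\[
\beta=\sigma_2\sigma_1\sigma_3^{-1}\sigma_2^{-1},\qquad\alpha_i=\beta^{-i}\sigma_1\beta^i\quad(i\in\mathbb Z).
\]
The relation $\sigma_2\sigma_3\sigma_2=\sigma_3\sigma_2\sigma_3$ gives $\sigma_2^{-1}\sigma_3\sigma_2=\sigma_3\sigma_2\sigma_3^{-1}$, and so
\begin{equation}\label{eq:beta}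
\beta\sigma_3\beta^{-1}=\sigma_2\sigma_1\sigma_3^{-1}(\sigma_3\sigma_2\sigma_3^{-1})\sigma_3\sigma_1^{-1}\sigma_2^{-1}
=\sigma_2\sigma_1\sigma_2\,\sigma_1^{-1}\sigma_2^{-1}=\sigma_1\sigma_2\sigma_1\,\sigma_1^{-1}\sigma_2^{-1}=\sigma_1 .
\end{equation}
Thus $\alpha_0=\sigma_1$ and $\alpha_1=\sigma_3$.

To prove injectivity for this infinitely generated group we adjoin the shift, which is to map to $\beta$. The larger group turns out to have a much simpler normal form. Recall that if $N=\langle X\mid R\rangle$ and $\phi\in\mathrm{Aut}(N)$, then $N\rtimes_\phi\mathbb Z=\langle X,s\mid R,\ sxs^{-1}=\phi(x)\ (x\in X)\rangle$; the group $N$ embeds in it, and every element is uniquely $fs^k$ with $f\in N$ and $k\in\mathbb Z$. The shift is an automorphism of the graph $P_\infty$, hence of $A(P_\infty)$. Let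
\[
G=A(P_\infty)\rtimes\langle y\rangle,\qquad y^{-1}v_iy=v_{i+1},
\]
and let $F=F(x,y)$, with the automorphism $\varphi(x)=x$, $\varphi(y)=yx^{-1}$ (its inverse fixes $x$ and sends $y$ to $yx$).

\begin{lemma}\label{lem:G}
We have $G=\langle v_0,y\mid[v_0,y^{-1}v_0y]=1\rangle$. With $x=v_0v_1^{-1}$ we have $G=F\rtimes_\varphi\langle v_0\rangle\cong F(x,y)\rtimes_\varphi\mathbb Z$.
\end{lemma}

\begin{proof}
Eliminate the generators $v_i=y^{-i}v_0y^i$, $i\ne0$. The relation $[v_i,v_{i+1}]=1$ becomes the conjugate of $[v_0,y^{-1}v_0y]=1$ by $y^{-i}$, which gives the first presentation. Add a generator $x$ with the defining relation $x=v_0y^{-1}v_0^{-1}y$. Multiplying on the right by $y^{-1}$ and inverting shows that this relation is equivalent to $v_0yv_0^{-1}=yx^{-1}$. It also gives $y^{-1}v_0y=x^{-1}v_0$, so in its presence the relation $[v_0,y^{-1}v_0y]=1$ reads $v_0x^{-1}v_0=x^{-1}v_0v_0$, that is, $v_0xv_0^{-1}=x$. Hence $G=\langle x,y,v_0\mid v_0xv_0^{-1}=x,\ v_0yv_0^{-1}=yx^{-1}\rangle$.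
\end{proof}

By \eqref{eq:beta}, $[\sigma_1,\beta^{-1}\sigma_1\beta]=[\sigma_1,\sigma_3]=1$, so there is a homomorphism
\[
\psi\colon G\to B_4,\qquad v_0\mapsto\sigma_1,\quad y\mapsto\beta .
\]
It sends $v_i$ to $\alpha_i$ and $x$ to $\sigma_1\sigma_3^{-1}$, and $\psi(y)=\sigma_2\psi(x)\sigma_2^{-1}$.

For $f\in F$ let $\iota_f\in\mathrm{Aut}(F)$ be $h\mapsto fhf^{-1}$; maps are composed from right to left. The group $G$ acts on its normal subgroup $F$ by conjugation, the element $fv_0^k$ acting as $\iota_f\varphi^k$. If this action is faithful and extends along $\psi$ to an action $\sigma_i\mapsto S_i$ of $B_4$, then $\psi$ is injective. The formulas for $S_i$ can be found from this requirement. Use the basis $x$, $z=yx^{-1}$ of $F$. We need $S_1=\varphi$, and $S_3=\iota_{x^{-1}}\varphi$ because $\sigma_3=\psi(x^{-1}v_0)$. From $\psi(y)=\sigma_2\psi(x)\sigma_2^{-1}$ we expect $S_2(x)=y=zx$, and then the relation $S_1S_2S_1=S_2S_1S_2$, evaluated at $x$, says $z=S_2(z)$. So define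
\[
S_1\colon x\mapsto x,\ z\mapsto zx^{-1};\qquad S_2\colon x\mapsto zx,\ z\mapsto z;\qquad S_3\colon x\mapsto x,\ z\mapsto x^{-1}z .
\]
These are automorphisms: the inverses send $z\mapsto zx$, $x\mapsto z^{-1}x$ and $z\mapsto xz$ respectively, and fix the other basis element.

\begin{lemma}\label{lem:rho}
The assignment $\sigma_i\mapsto S_i$ defines a homomorphism $\rho\colon B_4\to\mathrm{Aut}(F)$.
\end{lemma}

\begin{proof}
We evaluate both sides of each relation on $x$ and $z$. For $S_1,S_2$:
\begin{align*}
S_1S_2S_1(x)&=S_1(zx)=z, & S_1S_2S_1(z)&=S_1S_2(zx^{-1})=S_1(zx^{-1}z^{-1})=zx^{-1}z^{-1},\\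
S_2S_1S_2(x)&=S_2S_1(zx)=S_2(z)=z, & S_2S_1S_2(z)&=S_2(zx^{-1})=zx^{-1}z^{-1}.
\end{align*}
For $S_2,S_3$:
\begin{align*}
S_3S_2S_3(x)&=S_3(zx)=x^{-1}zx, & S_3S_2S_3(z)&=S_3S_2(x^{-1}z)=S_3(x^{-1})=x^{-1},\\
S_2S_3S_2(x)&=S_2(x^{-1}zx)=x^{-1}zx, & S_2S_3S_2(z)&=S_2(x^{-1}z)=x^{-1}.
\end{align*}
Finally, $S_1S_3$ and $S_3S_1$ both fix $x$ and send $z$ to $x^{-1}zx^{-1}$.
\end{proof}

\begin{proposition}\label{prop:embed}
The homomorphisms $\rho\psi\colon G\to\mathrm{Aut}(F)$ and $\psi\colon G\to B_4$ are injective. In particular, $v_i\mapsto\alpha_i$ defines an embedding $A(P_\infty)\to B_4$.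
\end{proposition}

\begin{proof}
The automorphism $\rho\psi(x)=S_1S_3^{-1}$ fixes $x$ and sends $z$ to $S_1(xz)=xzx^{-1}$, so it is $\iota_x$. Hence $\rho\psi(y)=S_2\iota_xS_2^{-1}=\iota_{S_2(x)}=\iota_y$. The homomorphisms $\rho\psi|_F$ and $f\mapsto\iota_f$ agree on $x$ and $y$, so they are equal. Also $\rho\psi(v_0)=S_1=\varphi$, as $S_1(y)=S_1(zx)=z=yx^{-1}$. By Lemma~\ref{lem:G} every element of $G$ is $fv_0^k$, and $\rho\psi(fv_0^k)=\iota_f\varphi^k$. Suppose this is the identity. On the abelianization $\mathbb Z^2$ of $F$ the map $\iota_f$ is trivial and $\varphi^k$ sends $y$ to $y-kx$, so $k=0$. Then $f$ is central in $F$, and a free group of rank two has trivial center, so $f=1$. Thus $\rho\psi$ is injective, and so are $\psi$ and its restriction to $A(P_\infty)$.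
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:braid}(1)]
Let $E$ be $\Sigma_1^0$-complete and take $\nu,g_1,\dots,g_k$ from Proposition~\ref{prop:core}. By Lemma~\ref{lem:W} and Proposition~\ref{prop:embed},
\[
a,b,c,d\mapsto\alpha_0,\alpha_1,\alpha_2,\alpha_3,\qquad t\mapsto\alpha_5,\qquad u_j\mapsto\alpha_{5+2j}
\]
embeds $W_\nu$ in $B_4$. Let $\delta_i$ be the image of $g_i$, and let $\delta^{(n)}=\alpha_7\,\sigma_3^{-2^n}\alpha_9^{-1}$, the image of $u_1b^{-2^n}u_2^{-1}$; a braid word for it is computable from $n$. Then $\{n:1\in\{\delta_1,\dots,\delta_k,\delta^{(n)}\}^+\}=E$. This is Theorem~\ref{thm:braid}(1). An algorithm for the identity problem of $B_4$ would decide $E$, which proves Theorem~\ref{thm:main}.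
\end{proof}

In a finitely presented group the positive instances of the identity problem can be enumerated, by listing positive words in the $\delta_i$ alongside the consequences of the relations. So $\Sigma^0_1$-completeness is the largest complexity that such a set can have.

\begin{proof}[Proof of Theorem~\ref{thm:braid}(2)]
We claim that in any group $1\in\{\delta_1,\dots,\delta_k\}^+$ if and only if $X^+$ is a group for some nonempty $X\subseteq\{\delta_1,\dots,\delta_k\}$. If $X^+$ is a group, its identity element is an idempotent of the ambient group, so it is $1$. Conversely, let $x_1\cdots x_m=1$ with $m\ge1$ and all $x_i$ among the $\delta$'s, and put $X=\{x_1,\dots,x_m\}$. Writing the product twice, we may assume $m\ge2$. Conjugation gives $x_ix_{i+1}\cdots x_mx_1\cdots x_{i-1}=1$, so $x_i^{-1}$ is a product of $m-1\ge1$ elements of $X$. Hence $X^+$ is closed under inverses and is a group. An algorithm for the group problem of $B_4$, run on all nonempty sublists, would therefore solve the identity problem, contradicting Theorem~\ref{thm:main}.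
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:braid}(3)]
For $n\le3$ the problem is decidable by Potapov \cite{Pot}. For $n\ge4$ the map $\sigma_i\mapsto\sigma_i$ embeds $B_4$ in $B_n$ (Artin), so the problem is undecidable by Theorem~\ref{thm:main} and inheritance.
\end{proof}

\section{Groups containing $A(P_4)$}\label{sec:double}

A group that contains $A(P_4)$ has no visible room for the free letters $t,u_1,\dots,u_\nu$. The room exists inside $A(P_4)$: conjugating by an end vertex reflects the path in the neighbor of that vertex. In $A(P_4)$, conjugation by $d$ fixes $c$, so consecutive terms of $a,\ b,\ c,\ dbd^{-1},\ dad^{-1}$ commute. The next lemma shows that these five elements generate $A(P_5)$, and that the step can be repeated.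

We use the Reidemeister--Schreier theorem in the following form. Let $\langle X\mid R\rangle$ present a group, let $z\in X$, and suppose that $z\mapsto1$, $x\mapsto0$ $(x\in X\setminus\{z\})$ defines a homomorphism onto $\mathbb Z/2$, with kernel $N$. Then $N$ has a presentation with generators $x$, $x'$ $(x\in X\setminus\{z\})$ and $\hat z$, standing for $x$, $zxz^{-1}$ and $z^2$, and two relators for each $r\in R$. They are obtained by reading $r$ from left to right, starting in state $0$ and in state $1$, with these rules: a letter $x^{\pm1}$ keeps the state and is written as $x^{\pm1}$ in state $0$ and as $x'^{\pm1}$ in state $1$; a letter $z^{\pm1}$ switches the state; $z$ read in state $1$ is written as $\hat z$, $z^{-1}$ read in state $0$ is written as $\hat z^{-1}$, and in the other two cases nothing is written. (The states are the two vertices of the double cover of the presentation complex, and the $z$-edge from $0$ to $1$ is collapsed.)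

\begin{lemma}\label{lem:double}
For $n\ge3$ the group $A(P_n)$ contains $A(P_{2n-3})$. Consequently $A(P_4)$ contains $A(P_m)$ for every $m$.
\end{lemma}

\begin{proof}
Let $x_1,\dots,x_{n-1},z$ be the vertices of $P_n$ in order, and let $N$ be as above; the homomorphism exists because the relators are commutators. For $i\le n-2$ the relator $[x_i,x_{i+1}]$ gives $[x_i,x_{i+1}]$ and $[x_i',x_{i+1}']$. The relator $zx_{n-1}z^{-1}x_{n-1}^{-1}$ gives $x'_{n-1}x_{n-1}^{-1}$ from state $0$ and $\hat zx_{n-1}\hat z^{-1}x_{n-1}'^{-1}$ from state $1$. Eliminate $x'_{n-1}=x_{n-1}$; the last relator becomes $[\hat z,x_{n-1}]$. So $N$ is the right-angled Artin group of the graph consisting of the path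
\[
x_1,\ x_2,\ \dots,\ x_{n-2},\ x_{n-1},\ x'_{n-2},\ \dots,\ x_2',\ x_1'
\]
and a vertex $\hat z$ joined to $x_{n-1}$ only. The path is induced and has $2n-3$ vertices, so $A(P_{2n-3})\le N$ by (F2). For $n\ge4$ we have $2n-3>n$, so iteration from $n=4$ gives paths with $4,5,7,11,\dots$ vertices, an unbounded sequence. By (F2), $A(P_m)\le A(P_n)$ for $m\le n$.
\end{proof}

For $n=3$ the doubling returns $P_3$ and gains nothing. The non-edge $ad$, which Section~\ref{sec:compare} did not need (Remark~\ref{rem:edges}), is used here: the vertex $z$ has a single neighbor.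

For finite-index subgroups we need to replace vertices by powers. A \emph{syllable} in $A(\Lambda)$ is $v^k$ with $v$ a vertex and $k\ne0$. A sequence of syllables $v_1^{k_1},\dots,v_r^{k_r}$ is \emph{reduced} if, whenever $i<j$ and $v_i=v_j$, some $v_l$ with $i<l<j$ is neither equal nor adjacent to $v_i$. By Green's normal form theorem for graph products \cite{Gre}, the product of a nonempty reduced sequence is nontrivial.

\begin{lemma}\label{lem:power}
For $m\ge1$ the map $v\mapsto v^m$ on vertices defines an injective endomorphism of $A(\Lambda)$.
\end{lemma}

\begin{proof}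
Powers of commuting elements commute, so the map is well defined. Let $g\ne1$ and write it as the product of a shortest sequence of syllables, which is nonempty. The sequence is reduced: otherwise some $v_j^{k_j}$ commutes with all syllables between it and an earlier $v_i^{k_i}$ with $v_i=v_j$, and moving it there and merging the two shortens the sequence. Multiplying all exponents by $m$ gives a nonempty reduced sequence, since reducedness depends only on the vertices. Its product, the image of $g$, is nontrivial.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:P4}]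
Let $E$ be $\Sigma^0_1$-complete and take $\nu$ from Proposition~\ref{prop:core}, which shows that $W_\nu$ has undecidable identity problem. By Lemmas~\ref{lem:W} and~\ref{lem:double}, $W_\nu\le A(P_{2\nu+6})\le A(P_4)$. So a finitely generated group containing $A(P_4)$ contains $W_\nu$, and inheritance applies.

By Lemma~\ref{lem:G}, the group $F(x,y)\rtimes_\varphi\mathbb Z$ is generated by three elements and is isomorphic to $G$, which contains $A(P_\infty)$ and hence $A(P_4)$. By Proposition~\ref{prop:embed}, $G$ embeds in $\mathrm{Aut}(F_2)$, which is finitely generated. Let $J\le B_4$ have finite index. It is finitely generated, as is every finite-index subgroup of a finitely generated group. For each $i$ two of the cosets $\alpha_i^kJ$ $(k\ge0)$ coincide, so $\alpha_i^{m_i}\in J$ for some $m_i\ge1$. With $m=m_0m_1m_2m_3$ the elements $\alpha_0^m,\dots,\alpha_3^m$ lie in $J$, and they generate a copy of $A(P_4)$ by Proposition~\ref{prop:embed}, (F2) and Lemma~\ref{lem:power}. The pure braid group is the kernel of the map from $B_4$ onto the symmetric group on four letters that sends $\sigma_i$ to the transposition $(i\ \,i+1)$,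 so it has finite index.
\end{proof}

The \emph{rational subsets} of a group form the smallest family that contains the finite subsets and is closed under union, product and $X\mapsto X^+$. The \emph{rational subset membership problem} asks, given an expression for such a subset and a word in the generators, whether the word represents an element of the subset.

\begin{proof}[Proof of Theorem~\ref{thm:raag}]
If $\Lambda$ has no induced $P_4$ or $C_4$, then $A(\Lambda)$ has decidable rational subset membership problem by Lohrey and Steinberg \cite{LS}, and the identity problem asks whether $1$ lies in the rational subset $\{\delta_1,\dots,\delta_k\}^+$. If $\Lambda$ has an induced $P_4$, then $A(P_4)\le A(\Lambda)$ by (F2), and Theorem~\ref{thm:P4} applies. If $\Lambda$ has an induced $C_4$, then $A(\Lambda)$ contains $A(C_4)=F_2\times F_2$, where the two factors are generated by the two pairs of opposite vertices. The identity problem of $F_2\times F_2$ is the identity correspondence problem, which is undecidable by Bell and Potapov \cite{BP}; inheritance completes the proof.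
\end{proof}

\begin{thebibliography}{9}

\bibitem{BP} Bell and Potapov, \emph{Int. J. Found. Comput. Sci.} 21 (2010), 963--978.

\bibitem{Gre} E. R. Green, thesis, Leeds, 1990.

\bibitem{LS} Lohrey and Steinberg, \emph{J. Algebra} 320 (2008), 728--755.

\bibitem{Slides} \emph{Membership problems in braid and Artin groups},
\texttt{https://www.mimuw.edu.pl/\allowbreak media/\allowbreak uploads/\allowbreak seminars/\allowbreak membership-\allowbreak problems-\allowbreak in-\allowbreak braid-\allowbreak groups-\allowbreak and-\allowbreak artin-\allowbreak groups-\allowbreak slides.pdf}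

\bibitem{Min} Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\bibitem{Pot} Potapov, 2013.

\bibitem{SS} Shepherdson and Sturgis, \emph{J. ACM}, 1963.

\end{thebibliography}
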